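# Splitting a planar graph into a forest and a graph of bounded treewidth

## Zigzags in a triangulated grid

Take the vertices $(p,q)$ with $1\le p,q\le 4$; call $p$ the row and $q$ the column. Join $(p,q)$ to $(p,q+1)$ (horizontal edges), to $(p+1,q)$ (vertical edges) and to $(p+1,q+1)$ (diagonal edges), whenever these vertices exist. This is a planar graph with $12+12+9=33$ edges; call it $T_4$, and write $T_n$ for the same construction with $n$ in place of $4$. It contains the $n\times n$ grid, which is the standard example of a planar graph of large treewidth. We want to delete the edges of a forest so that what remains has small treewidth.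

Recall what is being measured. A tree decomposition of a graph is a tree whose nodes carry vertex sets, called bags, such that for each vertex the nodes whose bags contain it form a nonempty subtree, and each edge has both ends in some bag. The width is the largest bag size minus one, and the treewidth $\operatorname{tw}$ is the smallest possible width. The $n\times n$ grid has treewidth $n$ for $n\ge2$.

A natural forest to delete is the set of all vertical edges: it is a union of $n$ disjoint paths. For the plain grid this is perfect, since only the horizontal paths remain. In $T_n$ it is a poor choice. The horizontal and diagonal edges form a sheared grid: in the coordinates $(p,q-p)$, a horizontal edge changes the second coordinate by one, and a diagonal edge changes the first coordinate by one. All points with $1\le p\le m$ and $0\le q-p\le m-1$ are present as long as $2m-1\le n$. So an $m\times m$ grid with $m=\lfloor (n+1)/2\rfloor$ survives, and the treewidth is still at least $m$.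

Now look at all the edges between row $2$ and row $3$ of $T_4$. There are seven of them, and they form one path
$$(3,1),(2,1),(3,2),(2,2),(3,3),(2,3),(3,4),(2,4),$$
a zigzag. So we may delete all of them at once. What remains is two disjoint strips, rows $1,2$ and rows $3,4$. Write a strip as $u_1\dots u_4$ (upper row) and $v_1\dots v_4$ (lower row), with edges $u_cv_c$ and $u_cv_{c+1}$ between the rows. The bags
$$\{u_1,v_1,v_2\},\ \{u_1,u_2,v_2\},\ \{u_2,v_2,v_3\},\ \{u_2,u_3,v_3\},\ \{u_3,v_3,v_4\},\ \{u_3,u_4,v_4\},$$
arranged along a path in this order, cover all edges, and each vertex occupies an interval of bags. So the strip has treewidth at most $2$. For $T_n$ do the same between rows $2$ and $3$, rows $4$ and $5$, and so on. These zigzags have no common vertices, so together they are a forest, and the rest is a union of strips of treewidth at most $2$ (and possibly a single row). The decomposition costs treewidth $2$, whatever $n$ is.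

Does something like this work for every planar graph?

**Definition.** A *partial $k$-tree* is a graph of treewidth at most $k$. A graph $G=(V,E)$ is a *partial $(k,1)$-tree* if $E=E_1\cup E_2$ with $E_1\cap E_2=\emptyset$, where $(V,E_1)$ is a partial $k$-tree and $(V,E_2)$ is a forest.

We have just seen that every $T_n$ is a partial $(2,1)$-tree. A graph of treewidth at most $k$ is a partial $(k,1)$-tree with empty forest. The complete graph $K_4$ has treewidth $3$; deleting one edge leaves treewidth $2$.

Some facts frame the question. Planar graphs are not partial $k$-trees for any constant $k$. They can be edge-decomposed into three graphs of treewidth one, and into two graphs of treewidth two. Not every planar graph is a partial $(2,1)$-tree; this is a result of El-Mallah and Colbourn. Every Hamiltonian planar graph on $n$ vertices decomposes into a forest and a graph of treewidth $O(\log n)$. The problem, from the thesis "Planar Graphs and Partial $k$-Trees", asks for a constant: is there a $k\ge3$, independent of the number of vertices, such that every planar graph is a partial $(k,1)$-tree? The answer is yes.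

All graphs below are finite and simple, $N[r]$ is the closed neighborhood of $r$, and $\operatorname{tw}(V(G),R)$ is the treewidth of the graph with vertex set $V(G)$ and edge set $R$.

**Theorem 1.** Every planar graph $G$ has a partition $E(G)=R\cup F$ with $F$ a forest and $\operatorname{tw}(V(G),R)\le 32$. Moreover, for any prescribed vertex $r$, $F$ can be chosen with no edge incident with $N[r]$. In particular every planar graph is a partial $(32,1)$-tree.

**Theorem 2.** Let $G$ be a subgraph of a graph obtained by clique-sums of order at most $3$ from planar graphs and graphs of treewidth at most $32$. Then $G$ is a partial $(32,1)$-tree. In particular this holds for all $K_5$-minor-free graphs and all $K_{3,3}$-minor-free graphs.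

**Theorem 3.** For all $d,k\ge1$ there is a planar graph whose edge set cannot be partitioned into a graph of treewidth $\le k$ and a graph of maximum degree $\le d$. So the trees of the forest must have unbounded degree.

The optimal constant is not determined here. By the result of El-Mallah and Colbourn it is at least $3$, so it lies between $3$ and $32$.

We use the following textbook facts without further comment.

- Every complete subgraph lies in some bag of any tree decomposition. If $H_1\cap H_2$ is a complete graph (possibly empty), then $\operatorname{tw}(H_1\cup H_2)\le\max(\operatorname{tw}H_1,\operatorname{tw}H_2)$. Treewidth does not increase when passing to a minor.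
- Minors of planar graphs are planar, and $K_{3,3}$ is not planar. A simple bipartite planar graph on $n\ge3$ vertices has at most $2n-4$ edges.
- A planar graph on at least $4$ vertices is a spanning subgraph of a simple plane triangulation (every face is bounded by a triangle), and such a triangulation is 3-connected.
- A plane forest has only one face. Each face of a 2-connected plane graph is one of the two sides of a cycle of the graph. An edge on a cycle $C$ of a plane graph has two different faces at its two sides, one on each side of $C$, and deleting the edge merges exactly these two faces.
- If $T$ is a spanning tree of a connected plane graph, the dual edges of the edges not in $T$ form a spanning tree of the dual.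
- Two blocks of a graph share at most one vertex, each edge and each cycle lies in exactly one block, and in a connected graph the blocks and cutvertices form a tree.
- Hall's theorem on matchings in bipartite graphs.

## Shallow planar graphs

If we add to $T_n$ a vertex $r$ joined to all of row $1$, the rows become the distance levels from $r$: row $p$ is at distance $p$. After the zigzags were cut, each remaining piece had only a few levels. The next lemma says why few levels are good. Nothing needs to be deleted from a planar graph in which all vertices are close to one vertex.

In a tree $T$ rooted at $t_0$, a *root path* is the vertex set of the path of $T$ from some vertex to $t_0$.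

**Lemma 1.** Let $M$ be a connected planar graph with a spanning tree $T$ rooted at $t_0$. Then $M$ has a tree decomposition in which each bag is a union of at most three root paths.

*Proof.* If $|M|\le3$, one bag $V(M)$ suffices. Otherwise add edges to make $M$ a simple plane triangulation; $T$ is still a spanning tree, and a tree decomposition of the larger graph serves for the smaller one. The dual edges of the edges not in $T$ form a spanning tree $T^*$ of the dual. For each face $f$ let $B_f$ be the union of the root paths of the three corners of $f$; the bags are the $B_f$, indexed by the nodes of $T^*$. Every edge is on the boundary of a face, so edges are covered, and so are vertices.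

It remains to see that the bags containing a given vertex $v$ form a subtree. Let $T_v$ be the set of descendants of $v$, including $v$, and let $\mathcal F_v$ be the set of faces with a corner in $T_v$. Then $v\in B_f$ if and only if $f\in\mathcal F_v$. So we must show that $\mathcal F_v$ induces a connected subgraph of $T^*$. We do this by induction from the leaves of $T$ to the root, so assume it for all children of $v$.

Go once around $v$. Consecutive faces at $v$ are the two sides of an edge $e$ at $v$. If $e\notin E(T)$, the two faces are adjacent in $T^*$. If $e=vw$ with $w$ a child of $v$, both faces have the corner $w$, so both lie in $\mathcal F_w\subseteq\mathcal F_v$, which is connected in $T^*$ by induction. Only if $e$ is the edge from $v$ to its parent do we get no link, and there is at most one such edge. Removing one link from a cyclic sequence leaves a path, so all faces at $v$ are connected to each other in $T^*[\mathcal F_v]$. Finally, $\mathcal F_v$ is the union of the set of faces at $v$ and the sets $\mathcal F_w$ over the children $w$. Each $\mathcal F_w$ is connected and contains a face at $v$, namely a face at the edge $vw$. So $\mathcal F_v$ is connected. $\square$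

For example, if every vertex of $M$ is within distance $h$ of $t_0$, take a breadth-first tree. Each bag has at most $3h+1$ vertices, so $\operatorname{tw}M\le 3h$.

## Cutting at every third level

This suggests a plan for deep planar graphs. Fix $r$ and let $V_j$ be the set of vertices at distance $j$ from $r$. At the levels $i=3,6,9,\dots$ use the forest to cut what lies at level $i$ and beyond from level $i-1$. Not all edges can be cut, so allow a bounded number of exceptional vertices, which will serve as separators for gluing the shallow pieces together.

Consider concentric cycles: levels $V_i=\{x^i_1,\dots,x^i_n\}$ that are $n$-cycles, $n\ge 3$, with $x^i_j$ adjacent to $x^{i-1}_j$ and $x^{i-1}_{j+1}$ (indices modulo $n$), and $r$ joined to all of $V_1$. The edges between $V_{i-1}$ and $V_i$ form a zigzag which now closes up to a cycle of length $2n$. We cannot delete all of it, but we can delete all edges of it that are not at the vertex $c=x^{i-1}_1$. The deleted edges form a path, and every remaining edge from $V_{\ge i}$ to $V_{i-1}$ ends at $c$. One exceptional vertex suffices.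

So a sensible first attempt is to treat each component $A$ of $G[V_{\ge i}]$ as a unit, and to look for a forest such that all surviving edges between $A$ and $V_{i-1}$ meet a set of bounded size. Here is where this stops. Let $m\ge2$, take a cycle $z_1z_2\dots z_mz'_m\dots z'_2z'_1$, let $r$ be outside it, adjacent to all its vertices, and put inside it a path $p_1p_2\dots p_{2m}$, where both $z_j$ and $z'_j$ are adjacent to $p_{2j-1}$ and $p_{2j}$. This is planar, with the $z_j$ above the path and the $z'_j$ below it. The levels are $V_1$, the cycle, and $V_2$, the path. (Extra concentric cycles between $r$ and the cycle, with radial edges, shift this to any level.) The path is a single component $A$. But the $m$ four-cycles $z_j\,p_{2j-1}\,z'_j\,p_{2j}$ are vertex-disjoint and consist of edges between the two levels. Every forest misses an edge of each of them. So $m$ pairwise disjoint edges between $A$ and the level before it survive, and no set of fewer than $m$ vertices meets them all.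

The trouble is that a path has two sides, and level $i-1$ sees it from both. A cycle with everything else inside has only one outer side. So the right unit is a disc bounded by a cycle of $G[V_i]$, and the components must be broken up at the cutvertices of $G[V_i]$. This raises three new problems, and they dictate the construction.

- If many blocks hang at one cutvertex $x$ of $G[V_i]$, the edges from $x$ into these blocks would connect $x$'s unit to many others. They have to be cut, by stars centered at $x$. For the forest to survive this, the other ends of star edges must be used by nothing else. This is why some vertices of $V_i$, to be called marks, will be left in the piece before them and will not be separated at this level.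
- Within one unit, the edges to level $i-1$ that we delete must form a forest. A planarity argument with $K_{3,3}$ will show that, as in the concentric example, one vertex of $V_{i-1}$ is all we need to spare for this.
- Two units may see the same vertices of $V_{i-1}$, and then the two forests may close cycles together. So the vertices of $V_{i-1}$ must be distributed among the units. A count of edges shows that each unit loses at most two of its vertices.

## The discs of a level

**Step 1. Reduction to triangulations.** This step lets us work with triangular faces and with 3-connectivity. Suppose $G$ is a spanning subgraph of $G'$ and Theorem 1 holds for $(G',r)$ with $E(G')=R'\cup F'$. Then $R'\cap E(G)$ and $F'\cap E(G)$ show it for $(G,r)$, since $N_G[r]\subseteq N_{G'}[r]$. Graphs with at most $3$ vertices are handled by $F=\emptyset$. So from now on $G$ is a simple plane triangulation on the sphere with at least $4$ vertices. It is 3-connected. We may take edges to be polygonal arcs.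

Fix $r$, and let $V_j$ be the set of vertices at distance $j$ from $r$, with $V_{<i}$, $V_{>i}$ and so on having the obvious meaning. Edges join only equal or consecutive levels. For $i\ge1$ the graph $G[V_{<i}]$ is connected, and each vertex of $V_i$ has a neighbor in $V_{i-1}$. Let $I=\{3,6,9,\dots\}$ and fix $i\in I$. Let $H=G[V_i]$. The connected graph $G[V_{<i}]$ is disjoint from $H$, so it lies in one face $f_r$ of $H$. Every $v\in V_i$ has a neighbor in $V_{<i}$, so every vertex of $H$ is on the boundary of $f_r$.

**Step 2. The far side of the level is hidden behind cycles.** The purpose of this step is to show that the vertices beyond level $i$ are enclosed by cycles of $H$.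

**Lemma 2.** No vertex of $V_{>i}$ lies in $f_r$.

*Proof.* The vertices of a triangular face of $G$ are pairwise adjacent, so no face has both a vertex in $V_{<i}$ and one in $V_{>i}$. Call a face low, high or neutral according to whether it has a vertex in $V_{<i}$, has one in $V_{>i}$, or has neither. If two faces of $G$ share an edge not in $H$, this edge has an end outside $V_i$, because $H$ is an induced subgraph. So both faces have the same type, low or high. Now a face of $H$, with the finitely many vertices of $G$ in it removed, is still connected. So any two faces of $G$ inside the same face of $H$ are linked by successively crossing edges of $G$ not in $H$, and hence have the same type. The faces of $G$ at $r$ lie in $f_r$ and are low. So $f_r$ contains no high face. A vertex of $V_{>i}$ in $f_r$ would have around it faces of $G$ that lie in $f_r$ and are high. So there is none. $\square$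

**Lemma 3.** Two distinct faces $f,f'$ of a plane graph $H$ are separated by a cycle of $H$.

*Proof.* Choose an edge-minimal subgraph $H'\subseteq H$ such that $f$ and $f'$ lie in different faces of $H'$. A plane forest has only one face, so $H'$ contains a cycle $C$. Let $e\in E(C)$. Deleting $e$ merges exactly the two faces of $H'$ at the two sides of $e$. By minimality the deletion merges the faces containing $f$ and $f'$, so these are the two faces at $e$. They lie on different sides of $C$. $\square$

**Step 3. One disc for each block.** Here we set up the discs from which the units will be made. Let $b$ be a block of $H$ with at least $3$ vertices. The face of $b$ containing $f_r$ is one side of a cycle $K_b$ of $b$. Let $\Delta_b$ be the closed disc bounded by $K_b$ that does not contain $f_r$, and $\Delta_b^\circ$ its interior.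

**Lemma 4.** Let $b\neq b'$ be blocks of $H$ with at least three vertices.

(a) $V_i\cap\Delta_b=V(K_b)=V(b)$, all edges of $b$ lie in $\Delta_b$, and all vertices of $G$ in $\Delta_b^\circ$ belong to $V_{>i}$.

(b) $\Delta_b^\circ\cap\Delta_{b'}^\circ=\emptyset$.

(c) Every $v\in V_{>i}$ lies in $\Delta_{b''}^\circ$ for exactly one block $b''$.

*Proof.* (a) All vertices of $V_i$ lie in the closure of $f_r$. Since $f_r$ lies in the complement of $\Delta_b$, its closure misses $\Delta_b^\circ$. So $V_i\cap\Delta_b\subseteq V(K_b)$. The graph $b$ misses its own face, which is the complement of $\Delta_b$. So $b$ lies in $\Delta_b$, with all its edges, and $V(b)\subseteq V_i\cap\Delta_b\subseteq V(K_b)\subseteq V(b)$. The vertices of $V_{<i}$ lie in $f_r$, so none is in $\Delta_b^\circ$, and neither is a vertex of $V_i$.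

(b) The cycle $K_{b'}$ misses $\Delta_b^\circ$: it has no vertex there by (a), and an edge of $K_{b'}$ inside $\Delta_b^\circ$ would have both ends in $V_i\cap\Delta_b=V(b)$ and both in $V(b')$, while $|V(b)\cap V(b')|\le1$. So the connected set $\Delta_b^\circ$ lies on one side of $K_{b'}$: it is either disjoint from $\Delta_{b'}^\circ$ or contained in it. In the latter case $\Delta_b\subseteq\Delta_{b'}$, so $V(b)\subseteq V_i\cap\Delta_{b'}=V(b')$, which is impossible.

(c) By (b) there is at most one such block. By Lemma 2, $v$ is in a face of $H$ other than $f_r$. By Lemma 3 some cycle $C$ of $H$ separates this face from $f_r$. It lies in a block $b''$ and hence in $\Delta_{b''}$. The complement of $\Delta_{b''}$ is connected, misses $C$ and contains $f_r$. So it lies on the side of $C$ containing $f_r$, and the other side of $C$, which contains $v$, lies in $\Delta_{b''}$. This side is open, so it lies in $\Delta_{b''}^\circ$. $\square$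

## Roots, marks, chunks and star edges

**Step 4. Cutting the discs into chunks.** In this step we define the units to be separated at level $i$ and the vertices that are not separated.

**Definition.** Choose a root vertex $\rho$ in each component of $H$. For each block $b$ of the component, the *root* $y_b$ is the vertex of $b$ closest to $\rho$ in the block–cutvertex tree ($y_b=\rho$ if $\rho\in b$). Every $v\ne\rho$ of the component lies in $V(b)\setminus\{y_b\}$ for exactly one block $b$, its *home*. If $v\in V(b')$ and $b'$ is not the home of $v$, then $v=y_{b'}$. A vertex $v\in V_i$ is a *mark* if it is a chosen root $\rho$ or is adjacent to the root of its home. Let $M_i$ be the set of marks and $N_i=V_i\setminus M_i$.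

**Definition.** Let $b$ be a block with at least $3$ vertices, $y=y_b$, and $K_b=y\,p_1p_2\dots p_t\,y$. Let $1=\ell_1<\dots<\ell_m=t$ be the indices $\ell$ with $yp_\ell\in E(G)$; so $m\ge2$. The edges $yp_{\ell_j}$ belong to $b$, so they lie in $\Delta_b$, and they split it into closed discs $D_{b,j}$, $1\le j<m$, bounded by the cycles $y\,p_{\ell_j}p_{\ell_j+1}\dots p_{\ell_{j+1}}\,y$. Each pair $\gamma=(b,j)$ is a *chunk* of level $i$. Put
$$D_\gamma=D_{b,j},\qquad y_\gamma=y,\qquad a_\gamma=p_{\ell_j},\qquad a'_\gamma=p_{\ell_{j+1}},\qquad L_\gamma=\{p_\ell:\ \ell_j<\ell<\ell_{j+1}\}.$$
Call $L_\gamma$ the *rim* of $\gamma$, let $D_\gamma^\circ$ be the interior of $D_\gamma$, and let $U_\gamma$ be the set of vertices of $G$ in $D_\gamma$ other than $y_\gamma,a_\gamma,a'_\gamma$.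

By Lemma 4(a), $U_\gamma$ consists of $L_\gamma$ and the vertices of $V_{>i}$ in $D_\gamma^\circ$. The vertices $p_1,\dots,p_t$ have home $b$. So $a_\gamma,a'_\gamma\in M_i$, being adjacent to $y$. The vertices of $L_\gamma$ are not adjacent to $y$ and are not $\rho$ (if $\rho\in b$ then $y=\rho$), so $L_\gamma\subseteq N_i$. If nonempty, $L_\gamma$ induces a connected graph, since it is a subpath of $K_b$.

An example to keep in mind: let $H$ consist of a hexagon $y\,p_1p_2p_3p_4p_5$ with the chord $yp_3$, and a triangle $p_2uw$ attached at $p_2$ on the outside of the hexagon. Let $\rho=y$. There are two blocks. The hexagon block $b$ has root $y$, and $y$ is adjacent to $p_1,p_3,p_5$. So there are two chunks in $b$: one with corners $y,p_1,p_3$ and rim $\{p_2\}$, one with corners $y,p_3,p_5$ and rim $\{p_4\}$. The triangle block $b'$ has root $p_2$, and both $u$ and $w$ are adjacent to it. It gives one chunk, with corners $p_2,u,w$ and empty rim. So $M_i=\{y,p_1,p_3,p_5,u,w\}$ and $N_i=\{p_2,p_4\}$. In the path example of the last section, rooted at $p_1$, every block is an edge, every vertex is a mark, and there are no chunks at all: nothing is separated there.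

**Lemma 5.** The sets $U_\gamma$, over the chunks $\gamma$ of level $i$, are disjoint and have union $N_i\cup V_{>i}$.

*Proof.* A vertex of $N_i$ is not a chosen root, so it has a home. The home has at least three vertices, since in a block with two vertices the non-root vertex is adjacent to the root and is a mark. The vertex is not adjacent to the root of its home, so it is in the rim of exactly one chunk of its home. It is in no rim of a chunk of another block, since rim vertices of chunks of $b'$ have home $b'$. A vertex of $V_{>i}$ is in exactly one $\Delta_b^\circ$ by Lemma 4(c), hence in exactly one $D_\gamma^\circ$, because it lies on no edge $yp_{\ell_j}$. $\square$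

**Step 5. Star edges.** This step decides which edges at cutvertices will be cut.

**Definition.** Let $S_i$ be the set of edges $xv$ of $G$ such that $x\in N_i$, $x=y_{b'}$ for some block $b'$ of $H$, and either $v\in V(b')\setminus\{x\}$, or $v\in V_{>i}$ lies in $\Delta_{b'}^\circ$. These are the *star edges* of level $i$.

In the example, suppose there is one more vertex $q$ inside the triangle $p_2uw$, adjacent to all three. Then $S_i=\{p_2u,p_2w,p_2q\}$. The set $U_{\gamma'}=\{q\}$ of the chunk $\gamma'$ in the triangle is adjacent to $p_2,u,w$ in $G$, but after removing the star edges only to $u$ and $w$. If instead many triangles were attached at $p_2$, the star would cut $p_2$ from all of them.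

**Lemma 6.** Every edge of $S_i$ joins $N_i$ to $M_i\cup V_{i+1}$, and each vertex of $M_i\cup V_{i+1}$ is in at most one edge of $S_i$.

*Proof.* Let $xv\in S_i$ be as in the definition. If $v\in V(b')\setminus\{x\}$, then $v$ has home $b'$ and is adjacent to its root $x$, so $v\in M_i$. Moreover $b'$ is determined by $v$ as its home. Otherwise $v\in V_{>i}$ is adjacent to $x\in V_i$, so $v\in V_{i+1}$, and $b'$ is determined by $v$ by Lemma 4(c). In both cases $v$ determines $b'$ and hence $x=y_{b'}$. $\square$

**Step 6. The edges leaving a chunk.** We now list all ways in which an edge of $G$ can leave $U_\gamma$. This list tells us what must be cut.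

**Lemma 7.** Let $\gamma=(b,j)$ be a chunk of level $i$, and let $xv\in E(G)$ with $x\in U_\gamma$ and $v\notin U_\gamma$.

(i) If $x\in V_{>i}$, then $v\in\{y_\gamma,a_\gamma,a'_\gamma\}$.

(ii) If $x\in L_\gamma$, then $v\in\{a_\gamma,a'_\gamma\}$, or $v\in V_{i-1}$, or $xv\in S_i$.

*Proof.* (i) Here $x\in D_\gamma^\circ$, so the edge $xv$ cannot leave $D_\gamma$ and $v\in D_\gamma$. As $v\notin U_\gamma$, it is one of the three corners.

(ii) The home of $x$ is $b$, the vertex $x$ is not adjacent to $y_\gamma$, and $D_\gamma$ is the only one of the discs $D_{b,j'}$ containing $x$. The vertex $v$ is in $V_{i-1}$, $V_i$ or $V_{i+1}$, and the first case is allowed.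

Suppose $v\in V_i$. If the edge $xv$ lies in $b$, it lies in $\Delta_b$ and hence in one of the discs $D_{b,j'}$. This must be $D_\gamma$. So $v\in D_\gamma\setminus U_\gamma$ is a corner, and it is not $y_\gamma$. If $xv$ lies in a block $b'\ne b$, then $x\in V(b')$ and $b'$ is not its home. So $x=y_{b'}$, and $xv\in S_i$.

Suppose $v\in V_{i+1}$. By Lemma 5, $v\in D^\circ_{\gamma'}$ for a chunk $\gamma'=(b',j')$, and $\gamma'\neq\gamma$. Then $x\in D_{\gamma'}$. If $b'=b$, then $x\in D_\gamma\cap D_{\gamma'}\cap V(b)$. But two different discs of $b$ meet only in $y$ or in one of the edges $yp_{\ell}$, so $x\in\{y_\gamma,a_\gamma,a'_\gamma\}$, a contradiction. So $b'\neq b$. By Lemma 4(a), $x\in V_i\cap\Delta_{b'}=V(b')$, so $x=y_{b'}$. As $v\in\Delta_{b'}^\circ$, we get $xv\in S_i$. $\square$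

## Building the forest

Star edges are one part of the forest. The other part consists of edges between rims and level $i-1$. For a chunk $\gamma$ of level $i$ let $Z_\gamma\subseteq V_{i-1}$ be the set of vertices of $V_{i-1}$ with a neighbor in $L_\gamma$.

**Step 7. Distributing level $i-1$ among the chunks.** The aim is to make the sets of vertices used by different chunks disjoint while each chunk gives up at most two vertices.

**Lemma 8.** There are pairwise disjoint sets $Z^*_\gamma\subseteq Z_\gamma$, over the chunks $\gamma$ of level $i$, with $|Z_\gamma\setminus Z^*_\gamma|\le2$.

*Proof.* Let $J$ be the bipartite graph between the chunks $\gamma$ with $L_\gamma\ne\emptyset$ and the vertices of $V_{i-1}$, in which $\gamma z$ is an edge if and only if $z\in Z_\gamma$. The sets $L_\gamma$ are disjoint and connected. The set $V_{<i-1}$ is connected, is disjoint from them and from $V_{i-1}$, and has a neighbor of every $z\in V_{i-1}$. Contracting each $L_\gamma$ to a vertex and $V_{<i-1}$ to a vertex $r'$, and deleting superfluous edges, we see that $J$ together with $r'$ joined to all of $V_{i-1}$ is planar. It is also simple and bipartite.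

Let $E'\subseteq E(J)$ be nonempty, and let $\Gamma'$ and $Z'$ be the sets of chunks and of vertices of $V_{i-1}$ that it touches. Then $E'$ together with the edges from $r'$ to $Z'$ is a simple bipartite planar graph on $|\Gamma'|+|Z'|+1\ge3$ vertices. Hence
$$|E'|+|Z'|\le 2(|\Gamma'|+|Z'|+1)-4,\qquad\text{so}\qquad |E'|\le 2|\Gamma'|+|Z'|.$$
Give each chunk two slots and each $z\in V_{i-1}$ one slot, and let an edge of $J$ be compatible with the slots of its two ends. The edges of $E'$ are compatible with $2|\Gamma'|+|Z'|$ slots altogether. So the inequality is Hall's condition, and all edges of $J$ can be matched into distinct compatible slots. In other words, each edge of $J$ is assigned to one of its ends in such a way that each chunk receives at most $2$ edges and each $z$ receives at most $1$. Let $Z^*_\gamma$ be the set of those $z$ for which $\gamma z$ is assigned to $z$, and $Z^*_\gamma=\emptyset=Z_\gamma$ if $L_\gamma=\emptyset$. These sets are disjoint, and $Z_\gamma\setminus Z^*_\gamma$ corresponds to the edges assigned to $\gamma$. $\square$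

**Step 8. One chunk sees a forest.** Here planarity shows that sparing one vertex of $V_{i-1}$ makes the edges between the rim and the rest of $Z^*_\gamma$ acyclic. For each $\gamma$ with $L_\gamma\ne\emptyset$ choose $c_\gamma\in V_{i-1}$ adjacent to $a_\gamma$, and put $Z^\circ_\gamma=Z^*_\gamma\setminus\{c_\gamma\}$. Let $F_\gamma$ be the set of all edges of $G$ between $L_\gamma$ and $Z^\circ_\gamma$ ($F_\gamma=\emptyset$ if $L_\gamma=\emptyset$).

**Lemma 9.** $F_\gamma$ is a forest.

*Proof.* Delete everything in $D^\circ_\gamma$ and put there a new vertex $s$ adjacent to all vertices of the boundary cycle of $D_\gamma$. The result is planar. The vertices of $V_{<i}$ lie in $f_r$, outside $D_\gamma$, and edges incident with them do not enter $D_\gamma^\circ$. So none of these is affected.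

Suppose that $F_\gamma$ contains a cycle $\Theta$. It alternates between $L_\gamma$ and $Z^\circ_\gamma$ and has length at least $4$. So it contains, in this cyclic order, vertices $g,z,g',z'$ with $g\ne g'$ in $L_\gamma$ and $z\ne z'$ in $Z^\circ_\gamma$. Let $W=V_{<i-1}\cup\{c_\gamma,a_\gamma\}$. This set is connected, because $c_\gamma$ has a neighbor in $V_{i-2}$ and is adjacent to $a_\gamma$. It is disjoint from $\Theta\cup\{s\}$, because $c_\gamma\notin Z^\circ_\gamma$ and $a_\gamma\notin L_\gamma$. It is adjacent to $s$, via $a_\gamma$, and to every vertex of $Z^\circ_\gamma\subseteq V_{i-1}$, via $V_{i-2}$. The vertex $s$ is adjacent to $g$ and $g'$. The four arcs of $\Theta$ between consecutive vertices of $g,z,g',z'$ link each of $g,g'$ to each of $z,z'$. Contract $W$ to a vertex and the four arcs to single edges. Then $\{g,g',W\}$ and $\{z,z',s\}$ are the sides of a $K_{3,3}$, contradicting planarity. $\square$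

In the concentric example with $n=5$, take $\rho=x^i_1$. The whole pentagon is one block with root $x^i_1$, the marks are $x^i_1,x^i_2,x^i_5$, and there is one chunk, with rim $\{x^i_3,x^i_4\}$. Its set $Z_\gamma$ is $\{x^{i-1}_3,x^{i-1}_4,x^{i-1}_5\}$. With a single chunk all edges of $J$ may be assigned to the vertices of $V_{i-1}$, so $Z^*_\gamma=Z_\gamma$. With $a_\gamma=x^i_2$ we may choose $c_\gamma=x^{i-1}_2$. Then $F_\gamma$ is the path $x^{i-1}_3\,x^i_3\,x^{i-1}_4\,x^i_4\,x^{i-1}_5$. The marks keep all their edges to level $i-1$.

**Step 9. The forest.** We now put the parts together and check that no cycle arises. Let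
$$F_i=S_i\cup\bigcup_\gamma F_\gamma\ \ (\gamma\text{ of level }i),\qquad F=\bigcup_{i\in I}F_i,\qquad R=E(G)\setminus F.$$

**Lemma 10.** $F$ is a forest, and no edge of $F$ is incident with $V_0\cup V_1=N[r]$.

*Proof.* For fixed $i$, the sets $L_\gamma$ are disjoint and the sets $Z^\circ_\gamma$ are disjoint. So the forests $F_\gamma$ (Lemma 9) are pairwise vertex-disjoint, and their union is a forest on vertices of $N_i\cup V_{i-1}$. By Lemma 6, each edge of $S_i$ joins a vertex of $N_i$ to a vertex of $M_i\cup V_{i+1}$, and the latter is in no other edge of $S_i$ and in no $F_\gamma$. So $S_i$ adds only pendant edges with distinct new leaves, and $F_i$ is a forest. It uses only the levels $i-1,i,i+1$. For distinct $i\in I$ these level sets are disjoint, so $F$ is a forest, and all levels used are at least $2$. $\square$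

## Separators of size six

**Step 10. What still leaves a chunk.** The next lemma shows that after deleting $F$, each chunk is attached to the rest by at most six vertices. For a chunk $\gamma$ of level $i$ let
$$X_\gamma=\{a_\gamma,a'_\gamma\}\cup(\{y_\gamma\}\cap M_i)\cup(Z_\gamma\setminus Z^*_\gamma)\cup\{c_\gamma\},$$
where $c_\gamma$ is omitted if $L_\gamma=\emptyset$. Then $|X_\gamma|\le2+1+2+1=6$ and $X_\gamma\subseteq M_i\cup V_{i-1}$. Since $U_\gamma\subseteq N_i\cup V_{>i}$, also $X_\gamma\cap U_\gamma=\emptyset$.

**Lemma 11.** Every edge of $R$ leaving $U_\gamma$ ends in $X_\gamma$.

*Proof.* Let $\gamma=(b,j)$ have level $i$, and let $xv\in E(G)$ with $x\in U_\gamma$, $v\notin U_\gamma$ and $v\notin X_\gamma$. We show $xv\in F$. We go through the list in Lemma 7; the corners $a_\gamma,a'_\gamma$ are in $X_\gamma$.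

If $x\in V_{>i}$, then $v=y_\gamma$, and since $v\notin X_\gamma$ we have $y_\gamma\in N_i$. Now $y_\gamma=y_b$ and $x\in\Delta_b^\circ$, so $xv\in S_i\subseteq F$. If $x\in L_\gamma$ and $v\in V_{i-1}$, then $v\in Z_\gamma$. Since $v\notin X_\gamma$, we have $v\in Z^*_\gamma\setminus\{c_\gamma\}=Z^\circ_\gamma$, so $xv\in F_\gamma\subseteq F$. The remaining case is $xv\in S_i\subseteq F$. $\square$

**Step 11. A tree of connected pieces.** Here we organize all chunks of all levels into a rooted tree. We pass to connected components, because later we want to contract them. For each chunk $\gamma$ of each level $i\in I$ and each component of $G[U_\gamma]$, with vertex set $U$, create a *node* $\alpha$ of level $i$ with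
$$U_\alpha=U,\qquad X_\alpha=X_\gamma\cap N_G(U).$$
Add a root node $\alpha_0$ with $U_{\alpha_0}=V(G)$ and $X_{\alpha_0}=\emptyset$. An edge leaving $U_\alpha$ also leaves $U_\gamma$, so by Lemma 11 every node satisfies
$$N_R(U_\alpha)\subseteq X_\alpha, \qquad |X_\alpha|\le 6. \tag{1}$$
By Lemma 5, the sets $U_\alpha$ over the nodes of level $i$ are disjoint with union $N_i\cup V_{>i}$. Also $X_\alpha\subseteq M_i\cup V_{i-1}$ for a node of level $i$.

**Lemma 12.** Let $i\in I$. A nonempty subset of $V_{>i}$ inducing a connected subgraph of $G$ is contained in $U_\alpha$ for exactly one node $\alpha$ of level $i$.

*Proof.* By Lemma 7(i), an edge joining two vertices of $V_{>i}$ never leaves a set $U_\gamma$ of level $i$, since it would then end in a corner, which is in $V_i$. So by Lemma 5 the given set lies in a single $U_\gamma$, and being connected it lies in one component of $G[U_\gamma]$. $\square$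

Let $\beta$ be a node of level $i+3$ with $i\in I$. The set $U_\beta\cup X_\beta$ is connected, because each vertex of $X_\beta$ has a neighbor in $U_\beta$. It is contained in levels at least $i+2$. So by Lemma 12 there is a unique node $\alpha$ of level $i$ with
$$U_\beta\cup X_\beta\subseteq U_\alpha, \tag{2}$$
and we make $\alpha$ the parent of $\beta$. Nodes of level $3$ get the parent $\alpha_0$, and (2) is trivial for them.

Two consequences will be used. First, if $\delta,\delta'$ are nodes of the same level $j$, in particular if they are siblings or equal, then
$$X_\delta\cap U_{\delta'}=\emptyset, \tag{3}$$
since $X_\delta\subseteq M_j\cup V_{j-1}$ and $U_{\delta'}\subseteq N_j\cup V_{>j}$. Second, nodes of equal level have disjoint $U$-sets and $U_\beta\subseteq U_{\mathrm{parent}(\beta)}$. So the nodes whose $U$-set contains a given vertex form a chain starting at $\alpha_0$, each the parent of the next.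

**Step 12. The pieces.** We now define the shallow pieces and show that the treewidth of $R$ is controlled by theirs. For a node $\alpha$ let
$$P_\alpha=(U_\alpha\cup X_\alpha)\setminus\bigcup_{\beta\text{ child of }\alpha}U_\beta.$$
Then $X_\alpha\subseteq P_\alpha$: this is clear for $\alpha_0$, and otherwise $X_\alpha\cap U_\alpha=\emptyset$ while the children's sets lie in $U_\alpha$. Also $X_\beta\subseteq P_\alpha$ for each child $\beta$ of $\alpha$, by (2) and (3). Let $Q_\alpha$ be the graph on $P_\alpha$ whose edges are all $R$-edges inside $P_\alpha$, all pairs inside $X_\alpha$, and all pairs inside $X_\beta$ for each child $\beta$.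

**Lemma 13.** $\operatorname{tw}(V(G),R)\le\max_\alpha\operatorname{tw}(Q_\alpha)$.

*Proof.* Take optimal tree decompositions of all $Q_\alpha$. For each child $\delta$ of $\alpha$, the set $X_\delta$ is a clique in both $Q_\alpha$ and $Q_\delta$. Join a bag of $Q_\alpha$ containing $X_\delta$ to a bag of $Q_\delta$ containing $X_\delta$. Since the nodes form a tree, the result is a tree. We check that it is a tree decomposition of $(V(G),R)$.

Consider a vertex $x$, and let $\alpha$ be the deepest node with $x\in U_\alpha$. Then $x\in P_\alpha$. Suppose also $x\in P_\delta$ with $\delta\neq\alpha$. If $x\in U_\delta$, then $\delta$ is in the chain of $x$ but is not its last node. So $x$ lies in $U_\beta$ for a child $\beta$ of $\delta$, contradicting $x\in P_\delta$. Hence $x\in X_\delta$. Then $\delta\ne\alpha_0$ and $x\in U_{\mathrm{parent}(\delta)}$ by (2), while by (3) $x$ is in no $U$-set of a child of $\mathrm{parent}(\delta)$. So $\mathrm{parent}(\delta)$ is the last node of the chain of $x$, that is, $\mathrm{parent}(\delta)=\alpha$. The two bags joined for the pair $\alpha,\delta$ both contain $X_\delta\ni x$. So the bags containing $x$ are those of a subtree of the decomposition of $Q_\alpha$, together with subtrees of the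 decompositions of some $Q_\delta$, each attached to it by a joining edge. They form a subtree.

Consider an edge $xv\in R$, and let $\alpha$ be the deepest node with $x\in U_\alpha$. If $v\notin U_\alpha$, then $v\in X_\alpha$ by (1), so $x,v\in P_\alpha$. If $v\in U_\alpha$, let $\delta$ be the deepest node with $v\in U_\delta$; it equals $\alpha$ or is a descendant of $\alpha$. If $\delta=\alpha$, then $x,v\in P_\alpha$. Otherwise $x\notin U_\delta$, because $\alpha$ is the last node of the chain of $x$. So $x\in X_\delta$ by (1), and $x,v\in P_\delta$. In each case $xv$ is an edge of some $Q$, and is covered. $\square$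

## The treewidth of one piece

**Step 13. Contracting to a shallow planar graph.** A piece lives on few levels. To use Lemma 1 we contract everything before it to one vertex, which becomes the root of a tree, and contract each child to one vertex. The graph stays planar, and the children become leaves. Then we replace each contracted child $\beta$ by the at most six vertices of $X_\beta$.

**Lemma 14.** $\operatorname{tw}(Q_\alpha)\le32$ for every node $\alpha$.

*Proof.* First let $\alpha\ne\alpha_0$ have level $i$ and come from the chunk $\gamma$. Write $y,a,a'$ for $y_\gamma,a_\gamma,a'_\gamma$. Let $M_\alpha$ be obtained from $G[V_{<i}\cup\{y,a,a'\}\cup U_\alpha]$ by contracting $V_{<i}$ to a vertex $t_0$, and $U_\beta$ to a vertex $t_\beta$ for each child $\beta$ of $\alpha$, and removing loops and parallel edges. The contracted sets are connected and disjoint, so $M_\alpha$ is planar.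

*The vertices of $M_\alpha$.* The sets $U_\beta$ over all nodes $\beta$ of level $i+3$ partition $N_{i+3}\cup V_{>i+3}$. Each is contained in the $U$-set of its parent, and the $U$-sets of level $i$ are disjoint. So the union of the sets $U_\beta$ over the children of $\alpha$ is $U_\alpha\cap(N_{i+3}\cup V_{>i+3})$. Hence the vertices of $M_\alpha$ are $t_0$, the $t_\beta$, and the vertices that we call *ordinary*, namely $y,a,a'$ and the vertices of $U_\alpha\cap(V_i\cup V_{i+1}\cup V_{i+2}\cup M_{i+3})$.

*A spanning tree of small depth.* Let $x$ be an ordinary vertex of level $i+j$, $0\le j\le3$. If $j=0$, join $x$ to $t_0$; this is an edge of $M_\alpha$, since $x$ has a neighbor in $V_{i-1}$. If $j\ge1$, then $x\in U_\alpha$; choose a neighbor of $x$ in $V_{i+j-1}$. By Lemma 7(i), and since $U_\alpha$ is the vertex set of a component of $G[U_\gamma]$, this neighbor is in $U_\alpha$ or is one of $y,a,a'$. Its level is at most $i+2$, so it is ordinary. Join $x$ to it. In this way $x$ gets depth $j+1\le4$.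

Now let $\beta$ be a child of $\alpha$, coming from a chunk $\gamma'$ of level $i+3$. There are two kinds.

Kind 1: $U_\beta$ contains some $g\in L_{\gamma'}$. Then $g$ has a neighbor $z\in V_{i+2}$. The set $U_\beta\cup\{z\}$ is connected and lies in $V_{>i}$. By Lemma 12 it lies in one $U$-set of level $i$, which is $U_\alpha$ because it contains $U_\beta\subseteq U_\alpha$. So $z$ is an ordinary vertex of depth $3$. Make $t_\beta$ a child of $z$.

Kind 2: $U_\beta\cap L_{\gamma'}=\emptyset$. Then $U_\beta\subseteq V_{>i+3}$, and Lemma 7(i) gives $N_G(U_\beta)\subseteq\{y_{\gamma'},a_{\gamma'},a'_{\gamma'}\}$. Equality holds, since $G$ is 3-connected and $N_G(U_\beta)$ separates $U_\beta$ from $r\notin U_\beta\cup N_G(U_\beta)$. In particular $|X_\beta|\le3$, as $X_\beta\subseteq N_G(U_\beta)$. By Lemma 12 applied to $U_\beta\cup\{a_{\gamma'}\}$, the mark $a_{\gamma'}\in M_{i+3}$ is in $U_\alpha$. So it is an ordinary vertex of depth $4$. Make $t_\beta$ a child of $a_{\gamma'}$.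

This defines a spanning tree of $M_\alpha$ rooted at $t_0$, in which all $t_\beta$ are leaves. In particular $M_\alpha$ is connected.

*The new bags.* Take the tree decomposition of $M_\alpha$ from Lemma 1 for this tree. In every bag delete $t_0,y,a,a'$ where present, replace each $t_\beta$ by the set $X_\beta$, and finally add $X_\alpha$ to all bags.

*This is a tree decomposition of $Q_\alpha$.* For each child $\beta$, (2) gives $X_\beta\subseteq U_\alpha\cap(M_{i+3}\cup V_{i+2})$, so $X_\beta$ consists of ordinary vertices in $U_\alpha$. The ordinary vertices in $U_\alpha$ are exactly the vertices of $U_\alpha$ in no child's set. So they are exactly the vertices of $P_\alpha\setminus X_\alpha$, and all new bags are subsets of $P_\alpha$. For $x\in P_\alpha\setminus X_\alpha$, the new bags containing $x$ are the old bags containing $x$ or some $t_\beta$ with $x\in X_\beta$. For each such $\beta$, the vertex $x$ is adjacent to $t_\beta$ in $M_\alpha$, because $X_\beta\subseteq N_G(U_\beta)$. So $x$ and $t_\beta$ share an old bag, the corresponding subtrees intersect, and the union of all these subtrees is a subtree. The vertices of $X_\alpha$ are in all bags. As for the edges of $Q_\alpha$: $R$-edges inside $P_\alpha\setminus X_\alpha$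 are edges of $M_\alpha$ between ordinary vertices of $U_\alpha$, which are not deleted from bags. Pairs in $X_\beta$ are in the bags that contained $t_\beta$. Edges with an end in $X_\alpha$ are covered because $X_\alpha$ is in all bags.

*Size.* Since the $t_\beta$ are leaves, a root path contains at most one of them, as its end. Apart from $t_0$, a root path contributes at most $4$ vertices if it ends at an ordinary vertex, at most $3+6=9$ if it ends at a $t_\beta$ of kind 1, and at most $4+3=7$ if it ends at a $t_\beta$ of kind 2. Three root paths and $X_\alpha$ give bags of size at most $3\cdot9+6=33$. So $\operatorname{tw}(Q_\alpha)\le32$.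

*The root node.* For $\alpha=\alpha_0$ let $M_{\alpha_0}$ be $G$ with $U_\beta$ contracted to $t_\beta$ for each node $\beta$ of level $3$, and let $t_0=r$, which is kept in the bags. The ordinary vertices are those of $V_0\cup V_1\cup V_2\cup M_3$, which is $P_{\alpha_0}$. An ordinary vertex of level $j$ with $1\le j\le3$ is joined to a neighbor in $V_{j-1}$, which is ordinary, and so gets depth $j$. For a child $\beta$ of kind 1, some $g\in U_\beta$ in a rim has a neighbor $z\in V_2$, of depth $2$; make $t_\beta$ a child of $z$. For a child of kind 2, as before $N_G(U_\beta)$ consists of the three corners of its chunk, $|X_\beta|\le3$, and $t_\beta$ becomes a child of $a_{\gamma'}\in M_3$, of depth $3$. Replace each $t_\beta$ by $X_\beta\subseteq M_3\cup V_2$ in the bags. The check that this is a tree decomposition of $Q_{\alpha_0}$ is the same, with $X_{\alpha_0}=\emptyset$ and nothing deleted. Apart from $r$, a root path contributes at most $3$, $2+6=8$ and $3+3=6$ vertices in the three cases. So bags have size at most $1+3\cdot 8=25$. $\square$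

*Proof of Theorem 1.* By Lemma 10, $F$ is a forest with no edge incident with $N[r]$. By Lemmas 13 and 14, $\operatorname{tw}(V(G),R)\le32$. By Step 1 this proves the theorem for all planar graphs. $\square$

## Gluing along cliques

A clique-sum of order at most $3$ takes two graphs, identifies a clique with at most $3$ vertices in one with a clique of the same size in the other, and possibly deletes some edges of the clique. For example, two copies of $K_4$ glued along a triangle give $K_5$ minus an edge. For Theorem 2 the clause about $N[r]$ in Theorem 1 is essential: it gives a forest that stays away from the gluing clique.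

*Proof of Theorem 2.*

**Step 14. Arranging the base graphs in a sequence.** This step replaces the recursive definition by adding one base graph at a time. The property of being a partial $(32,1)$-tree passes to subgraphs. So we may assume that no edges are deleted in the clique-sums and that $G$ is the final clique-sum. Call the planar graphs and graphs of treewidth at most $32$ used in the construction base graphs, and view them as subgraphs of $G$.

If $A\cap A'$ is complete, there is no edge of $A\cup A'$ between $V(A)\setminus V(A')$ and $V(A')\setminus V(A)$. So every complete subgraph of $A\cup A'$ lies in $A$ or in $A'$, and by induction it lies in one base graph. We claim that the base graphs can be ordered, starting with any one of them, so that each base graph meets the union of the previous ones in a complete graph on at most $3$ vertices. For a single base graph there is nothing to prove. Let the last clique-sum be $A\cup A'$ with $A\cap A'=T_0$ complete, and let the desired first graph be in $A$, say. Then $T_0$ lies in a base graph $B'$ of $A'$. By induction, order the base graphs of $A$ starting with the desired one, and then those of $A'$ starting with $B'$. When $B'$ is added, it meets $A$ in $T_0$. Any later base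 graph $B''$ of $A'$ meets $A$ inside $T_0\subseteq B'$, so its intersection with everything before it is its intersection with the previous base graphs of $A'$, which is complete by induction. This proves the claim.

So $G$ is built from a base graph by steps $G_m\mapsto G_{m+1}=G_m\cup B$, where $B$ is a base graph and $T=G_m\cap B$ is a complete graph with $|T|\le3$ vertices.

**Step 15. Extending a partition.** Here we carry a partition from $G_m$ to $G_{m+1}$. For each base graph $B$ and $x\in V(B)$ there is a forest $F_x\subseteq E(B)$ with no edge incident with $N_B[x]$ and $\operatorname{tw}(B-F_x)\le32$. For planar $B$ this is Theorem 1 with $r=x$; otherwise take $F_x=\emptyset$. This also gives a partition of the first base graph. Now suppose $E(G_m)=R_m\cup F_m$ is a partition with $F_m$ a forest and $\operatorname{tw}(V(G_m),R_m)\le32$. We also write $R_m$ for this graph.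

Case 0: $F_m\cap E(T)=\emptyset$. Take any $x\in T$, or any $x\in V(B)$ if $T=\emptyset$. Put $F_{m+1}=F_m\cup F_x$, and let $R_{m+1}$ be the union of $R_m$ and $B-F_x$. Since $T\subseteq N_B[x]$ or $T=\emptyset$, no edge of $F_x$ is incident with a vertex of $G_m$. So $F_{m+1}$ is a forest. The edges of $T$ belong to both $R_m$ and $B-F_x$, so $F_{m+1}$ and $R_{m+1}$ form a partition, and $R_m\cap(B-F_x)=T$ is complete. Hence $\operatorname{tw}(R_{m+1})\le32$.

Case 1: $F_m\cap E(T)\neq\emptyset$. This set is acyclic on at most $3$ vertices, so it has one edge or two edges with a common end. So some $x\in T$ is incident with all its edges. Let $S$ be the set of edges of $B$ from $x$ to $V(B)\setminus V(T)$. Put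
$$F_{m+1}=F_m\cup S\cup F_x,\qquad R_{m+1}=R_m\cup\big((B-x)-F_x\big).$$
We check that this is a partition of $E(G_{m+1})$. Edges inside $T$ keep their status from $G_m$: an edge inside $T$ that is not at $x$, if any, is in $R_m$ by the choice of $x$, and it is not in $F_x$, as $T\subseteq N_B[x]$. An edge of $B$ outside $T$ is in $S$ if it is at $x$; otherwise it is in exactly one of $F_x$ and $(B-x)-F_x$. The forest $F_x$ has no edge at $x$.

The edges of $S$ are pendant edges attached to $F_m$ at $x$, with distinct new leaves in $N_B(x)$. The forest $F_x$ has no edge incident with $N_B[x]\supseteq V(T)$, so it is vertex-disjoint from $F_m\cup S$. Hence $F_{m+1}$ is a forest. The graphs $R_m$ and $(B-x)-F_x$ meet exactly in $T-x$, which is complete in both. So $\operatorname{tw}(R_{m+1})\le32$.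

By induction $G$ is a partial $(32,1)$-tree.

**Step 16. Excluded minors.** This step gives the last sentence of the theorem. By Wagner's theorem (1937), every $K_5$-minor-free graph is a subgraph of a graph obtained by clique-sums of order at most $3$ from planar graphs and the Wagner graph $V_8$. This graph has $8$ vertices and hence treewidth at most $7$. Also by Wagner, every $K_{3,3}$-minor-free graph is a subgraph of a graph obtained by clique-sums of order at most $2$ from planar graphs and $K_5$, which has treewidth $4$. $\square$

## Trees of unbounded degree

Star edges and the edges between rims and level $i-1$ can give vertices of large degree in the forest. Theorem 3 shows that no bound on the degrees is possible.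

*Proof of Theorem 3.*

**Step 17. A grid with fat edges.** We make each edge of a grid too robust to be destroyed by a graph of maximum degree $d$. Take the $(k+1)\times(k+1)$ grid, which has treewidth $k+1$, and replace each edge $uv$ by $2d+1$ internally disjoint $u$–$v$ paths of length $2$. The result is planar. Let its edge set be partitioned as $E_1\cup E_2$, where $E_2$ has maximum degree at most $d$. Fix a grid edge $uv$. At most $d$ edges of $E_2$ are at $u$, and at most $d$ are at $v$. Each of them spoils at most one of the $2d+1$ paths between $u$ and $v$. So some path $u\,x\,v$ has both edges in $E_1$. Choosing such a path for every grid edge, we find a subdivision of the $(k+1)\times(k+1)$ grid in $E_1$. The grid is a minor of it, so $E_1$ has treewidth at least $k+1$. $\square$
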